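# When is the star of a recognizable set recognizable? Undecidability in $\{a,c\}^*\times\{b,d\}^*$

## 1. Four generating sets and their stars

Work with pairs of words $(x,y)$, $x\in\{a,c\}^*$, $y\in\{b,d\}^*$, multiplied componentwise; the unit is the pair of empty words, written $1$. For a set $L$ of pairs, $L^*$ is the set of all finite products of elements of $L$, the empty product $1$ included. Call a set of pairs *recognizable* if it is $h^{-1}(F)$ for a morphism $h$ onto a finite monoid and a subset $F$ of that monoid: membership of a pair depends only on a finite amount of information that can be collected multiplicatively.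

**First set.** $L_1=\{(a,b)\}$. Then $L_1^*=\{(a^n,b^n):n\ge 0\}$. Suppose $L_1^*=h^{-1}(F)$. Since the monoid is finite, $h(a^m,1)=h(a^n,1)$ for some $m<n$. Then $h(a^n,b^m)=h(a^n,1)h(1,b^m)=h(a^m,1)h(1,b^m)=h(a^m,b^m)\in F$, so $(a^n,b^m)\in L_1^*$, which is false. So $L_1^*$ is not recognizable, although $L_1$ is finite.

**Second set.** $L_2=\{(a,b),(a,b^2)\}$. A product of $n$ generators has first component $a^n$, and each factor contributes one or two letters $b$. So $L_2^*=\{(a^n,b^m):n\le m\le 2n\}$, a cone. The same argument applies: all $(a^m,b^m)$ are in it, and $(a^n,b^m)$ with $m<n$ is not. Not recognizable.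

**Third set.** $L_3=L_2\cup W$ with $W=\{(a^n,b^m):n,m\ge5\}$. A product with a factor in $W$ is in $W$. So $L_3^*=W\cup L_2^*$, and the elements of $L_2^*$ outside $W$ have $n\le 4$ (because $n\le m$), hence $m\le 8$. Thus $L_3^*$ is $W=a^5a^*\times b^5b^*$ together with finitely many pairs. This is recognizable (Lemma 3 below), and an element with $n\le4$ is a product of $n$ generators, so even $L_3^*=\bigcup_{n\le4}L_3^n$. The wild card $W$ has swallowed the cone.

**Fourth set.** Now let the wild card be available only behind a pattern:
$$L_4=\{(x,y):|x|=1,\ |y|\in\{1,2\}\}\ \cup\ \{(cx,dy): x,y \text{ nonempty}\}.$$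
The pair $(a^n,b^m)$ never meets the pattern $(c,d)$. So the elements of $L_4^*$ in $a^*\times b^*$ are the products of $(a,b)$ and $(a,b^2)$, that is, the cone $L_2^*$. Intersecting a recognizable set with the recognizable set $a^*\times b^*$ gives a recognizable set, so $L_4^*$ is not recognizable.

The last two examples suggest that recognizability of $L^*$ can depend on whether long pairs of words can avoid meeting certain patterns. The question is then: given a finite description of a recognizable $L$, can an algorithm decide whether $L^*$ is recognizable?

## 2. Recognizable sets in trace monoids and the two theorems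

Let $A$ be a finite alphabet and $D\subseteq A\times A$ a reflexive, symmetric relation, the *dependence relation*; $(A,D)$ is a *dependence alphabet*.

**Definition (trace monoid).** $\mathbb M(A,D)$ is the quotient of $A^*$ by the congruence generated by $ab=ba$ for all $(a,b)\notin D$.

**Definition (C4).** $\mathbf{C4}=\{a,c\}^*\times\{b,d\}^*$. This is the trace monoid over $\{a,b,c,d\}$ in which $a,c$ are dependent, $b,d$ are dependent, and each of $a,c$ commutes with each of $b,d$: the commutations allow us to sort every word into its $\{a,c\}$-part followed by its $\{b,d\}$-part, and these parts are never changed. For example $abcd=acbd=bacd$, and this trace is the pair $(ac,bd)$.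

**Definition (recognizable, automaton).** $L\subseteq\mathbb M(A,D)$ is recognizable if there is an automaton $[Q,h,F]$: a finite monoid $Q$, an epimorphism $h:\mathbb M(A,D)\to Q$ and $F\subseteq Q$ with $L=h^{-1}(F)$. It is given by the multiplication table of $Q$, the images of the letters, and $F$.

**Definition (star problem).** The star problem in $\mathbb M$ asks: given a recognizable $L\subseteq\mathbb M$, presented by an automaton, decide whether $L^*$ is recognizable. The finite power problem asks whether $L^*=\bigcup_{n\le N}L^n$ for some $N$.

The slides "Star and Star Height Problems for Trace Monoids." (http://tracetheory.elet.polimi.it/slides.pdf) are the source of the question for $\mathbf{C4}$. The answer is that the star problem in $\mathbf{C4}$ is undecidable.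

**Theorem 1.** There is an algorithm that maps a Turing machine $M$ to an automaton presenting a recognizable $L_M\subseteq\mathbf{C4}$ such that

* if $M$ halts on the blank tape, then $L_M^*=L_M^0\cup\dots\cup L_M^N$ for some $N$, and $L_M^*$ is recognizable;
* if $M$ does not halt on the blank tape, then $L_M^*$ is not recognizable.

Hence the star problem and the finite power problem are undecidable in $\mathbf{C4}$.

**Theorem 2.** (a) For recognizable $L\subseteq\mathbf{C4}$ given by automata, $\{L:L^*\text{ recognizable}\}$ and $\{L:L^*=\bigcup_{n\le N}L^n\text{ for some }N\}$ are $\Sigma^0_1$-complete.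

(b) The star problem is undecidable in every $\mathbb M(A,D)$ that has four distinct letters $a,b,c,d$ with $(a,c),(b,d)\in D$ and $(a,b),(a,d),(c,b),(c,d)\notin D$.

Decidability of the star problem in trace monoids without such letters is due to Richomme (1994); that converse is neither proved nor used here.

Two preparations follow. Both concern direct products $\Gamma_1^*\times\Gamma_2^*$ of free monoids over finite alphabets.

**Lemma 3 (Mezei).** The recognizable subsets of $\Gamma_1^*\times\Gamma_2^*$ are exactly the finite unions $\bigcup_iK_i\times R_i$ with $K_i,R_i$ regular. From such a union one computes an automaton, and conversely.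

*Proof.* Let $L=h^{-1}(F)$ and put $h_1(x)=h(x,1)$, $h_2(y)=h(1,y)$. Then $(x,y)\in L$ iff $h_1(x)h_2(y)\in F$, so $L$ is the union of $h_1^{-1}(p)\times h_2^{-1}(q)$ over all $p,q$ with $pq\in F$. Conversely, given the union, let $h_1$ be a morphism of $\Gamma_1^*$ onto a finite monoid recognizing all $K_i$ and $h_2$ likewise for all $R_i$. Take $h=h_1\times h_2$ and let $F$ be the set of $(p,q)$ with $p\in h_1(K_i)$, $q\in h_2(R_i)$ for some $i$. $\square$

Consequently recognizable sets in $\Gamma_1^*\times\Gamma_2^*$ are effectively closed under Boolean operations (for complements, replace $F$ by its complement) and under products, since $(K\times R)(K'\times R')=KK'\times RR'$. Equality is decidable: form the symmetric difference and test emptiness. Preimages of recognizable sets under morphisms are recognizable.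

**Lemma 4 (coding).** Let $\varphi_1:\Gamma_1^*\to\{a,c\}^*$, $\varphi_2:\Gamma_2^*\to\{b,d\}^*$ be injective morphisms given by fixed-length codes, and $\varphi=\varphi_1\times\varphi_2$. For recognizable $L\subseteq\Gamma_1^*\times\Gamma_2^*$ the set $\varphi(L)$ is recognizable (effectively), $L^*$ is recognizable iff $\varphi(L)^*$ is, and $L^*=\bigcup_{n\le N}L^n$ iff $\varphi(L)^*=\bigcup_{n\le N}\varphi(L)^n$.

*Proof.* If $L=\bigcup K_i\times R_i$, then $\varphi(L)=\bigcup\varphi_1(K_i)\times\varphi_2(R_i)$, a finite union of products of regular sets. As $\varphi$ is a morphism, $\varphi(L)^n=\varphi(L^n)$ and $\varphi(L)^*=\varphi(L^*)$. If $L^*$ is recognizable, so is $\varphi(L^*)$ by the first sentence. Conversely $L^*=\varphi^{-1}(\varphi(L^*))$ by injectivity, a preimage under a morphism. The statement on powers follows from injectivity. $\square$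

So from now on we may use arbitrary finite alphabets in both components. We build two reductions: from Turing machines to a tiling problem to "avoidability of regular pairs" (Sections 4–10), and from avoidability to the star problem (Section 3).

Throughout, $[\,\cdot\,]\in\{0,1\}$ is a truth value, $v_3$ is the 3-adic valuation on $\mathbb Z$ with $v_3(0)=\infty$, the digit of an integer at position $i$ is its $i$-th 3-adic digit, and $\mathbb N\ni0$. König's lemma is used in the form: a finitely branching infinite tree has an infinite path.

## 3. A wild card behind a sliding pattern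

We want to turn the fourth example into a reduction: a star that is recognizable exactly when long pairs of words cannot avoid a pattern.

The first attempt reads both words letter by letter at the same pace and opens the wild card when the pairs of letters just read spell a word from a regular set $\Phi$. Then everything depends on whether there are long words over $\Sigma\times\Sigma$ with no factor in $\Phi$. The set of these words is the complement of $(\Sigma\times\Sigma)^*\Phi(\Sigma\times\Sigma)^*$; it is regular, and it is decidable whether a regular language is infinite. So this version is a decidable question, and no undecidable problem can be encoded in it. The place to change is the equal pace. As in $L_2$, we let the second word be consumed with speed $1$ or $2$; then position $i$ of the first word can be compared with any position $j$, $i\le j\le 2i$, of the second.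

Let $\Sigma$ be a finite alphabet and $\Phi\subseteq(\Sigma\times\Sigma)^+$ regular. For $|x|=|y|$ let $x\otimes y\in(\Sigma\times\Sigma)^*$ be the word of letter pairs.

**Definition (avoidability).** A pair $(u,v)$ of finite, infinite or bi-infinite words is *$\Phi$-free* if there are no finite factors $x$ of $u$ and $y$ of $v$ with $|x|=|y|$ and $x\otimes y\in\Phi$. The factors may sit at different positions. $\Phi$ is *avoidable* if for every $K$ there is a $\Phi$-free pair of words of length $K$.

**Example.** Let $\Sigma=\{0,1\}$ and let $\Phi_0$ consist of all $x\otimes y$ with $|x|=|y|=2$ and $x\in\{00,11\}$ or $y\in\{00,11\}$. A pair of words of length $\ge2$ is $\Phi_0$-free iff both words alternate; so $\Phi_0$ is avoidable. Let $\Phi_1=\Phi_0\cup\{01\otimes01\}$. Alternating words of length $3$, namely $010$ and $101$, contain $01$, so no pair of length $3$ is $\Phi_1$-free and $\Phi_1$ is not avoidable. At equal positions, however, $0101\cdots$ against $1010\cdots$ shows only $01\otimes10$ and $10\otimes01$: sliding matters.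

**Proposition 5.** From $\Phi$ one computes a recognizable $L\subseteq(\Sigma\cup\{\#\})^*\times\Sigma^*$ such that: if $\Phi$ is not avoidable, then $L^*=\bigcup_{n\le N}L^n$ for some $N$ and $L^*$ is recognizable; if $\Phi$ is avoidable, then $L^*$ is not recognizable.

**Step 1: a transition system with a sliding reset and a wild card.** The purpose is to define the moves that products of generators should simulate. Let $(S,s_0,\delta)$ be a complete DFA for $\Phi(\Sigma\times\Sigma)^*$ with exactly one accepting state $s_{\mathrm{acc}}$, which is absorbing. It exists: the language is closed under appending letters, so from a reachable accepting state only accepting states are reached, and after deleting unreachable states all accepting states may be merged into one. If the language is empty, add an unreachable $s_{\mathrm{acc}}$. Since the empty word is not in $\Phi$, $s_{\mathrm{acc}}\ne s_0$. The transitions are: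

1. $s\xrightarrow{(\sigma,\rho)}\delta(s,(\sigma,\rho))$ for $s\ne s_{\mathrm{acc}}$, $\sigma,\rho\in\Sigma$;
2. $s\xrightarrow{(\sigma,y)}s_0$ for all $s\in S$, $\sigma\in\Sigma$, $y\in\Sigma\cup\Sigma^2$;
3. $s_{\mathrm{acc}}\xrightarrow{(x,y)}s$ for all $s\in S$, $x,y\in\Sigma^+$.

Type 1 looks for $\Phi$, type 2 slides, type 3 is the wild card. Let $R_{s,s'}$ be the set of labels (componentwise products) of paths with at least one transition from $s$ to $s'$.

**Step 2: coding the states into block lengths.** Products of generators do not know about states. We make the number of separators $\#$ between two letters reveal whether states fit, and we put every misfit into an ideal. Number $S=\{1,\dots,r\}$. For $x=\sigma_1\cdots\sigma_l\in\Sigma^+$ put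
$$\mathrm{cod}(x)=\sigma_1\#^{r+1}\sigma_2\#^{r+1}\cdots\#^{r+1}\sigma_l .$$
Let
$$L_0=\{(\#^{i}\,\mathrm{cod}(x)\,\#^{r+1-j},\,y): i\xrightarrow{(x,y)}j\text{ a transition}\},\qquad L=L_0\cup(B\times\Sigma^*),$$
where $B$ is the set of words having a factor $\sigma\#^m\rho$ with $\sigma,\rho\in\Sigma$, $m\ge0$, $m\ne r+1$. For $r=2$, a transition $1\to2$ with label $(\sigma,\rho)$ gives $(\#\sigma\#,\rho)$ and a transition $2\to1$ with label $(\sigma',\rho')$ gives $(\#\#\sigma'\#\#,\rho')$. Their product has first component $\#\sigma\#\#\#\sigma'\#\#$ with middle block of length $3=r+1$, while the square of the first generator contains $\sigma\#\#\sigma$ and falls into $B$.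

Types 1 and 2 contribute finitely many pairs to $L_0$, and type 3 contributes $\bigcup_j\#^{s_{\mathrm{acc}}}\mathrm{cod}(\Sigma^+)\#^{r+1-j}\times\Sigma^+$ (with $s_{\mathrm{acc}}$ read as its number). $B$ is regular. So $L$ is recognizable by Lemma 3.

**Step 3: the shape of $L^*$.** $B\times\Sigma^*$ is a two-sided ideal contained in $L$, so $L^*=L_0^*\cup(B\times\Sigma^*)$. Take a product of elements of $L_0$ with state pairs $(i_1,j_1),(i_2,j_2),\dots$. The block of $\#$ between consecutive parts lies between two letters of $\Sigma$ and has length $r+1-j_1+i_2$ (and so on), which is $r+1$ iff $j_1=i_2$. If some block has another length, the product lies in $B\times\Sigma^*$; otherwise the transitions form a path. Hence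
$$L^*=\{1\}\cup(B\times\Sigma^*)\cup\bigcup_{i,j}\{(\#^i\mathrm{cod}(u)\#^{r+1-j},v):(u,v)\in R_{i,j}\}.\tag{1}$$
The words $\#^i\mathrm{cod}(u)\#^{r+1-j}$ are not in $B$, since all their inner blocks have length $r+1$, and they determine $i,u,j$. Labels of paths with $n$ transitions correspond to elements of $L_0^n$.

**Step 4: if $\Phi$ is not avoidable, short paths suffice.** Choose $K$ such that no pair of words of length $K$ is $\Phi$-free; $K\ge1$ because the empty pair is $\Phi$-free. We claim that every $(u,v)\in R_{s,s'}$ is the label of a path from $s$ to $s'$ with at most $4K+1$ transitions.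

Every transition consumes at least one letter of each component, so a path has at most $\min(|u|,|v|)$ transitions, and the claim holds if this minimum is $\le4K$. Otherwise consider (with 0-based positions) the words $u[2K,3K)$ and $v[3K,4K)$ of length $K$. They are not $\Phi$-free, so there are $\ell\ge1$, $i\ge2K$, $i+\ell\le3K$, $j\ge3K$, $j+\ell\le4K$ with $u[i,i+\ell)\otimes v[j,j+\ell)\in\Phi$. Here $0<i<3K\le j<4K\le2i$. Since $i\le j\le2i$ and $i>0$, some $i$ transitions of type 2 lead from $s$ to $s_0$ and consume $u[0,i)$ and $v[0,j)$. From $s_0$, reading the word in $\Phi$ leads to $s_{\mathrm{acc}}$; we use type 1 transitions until $s_{\mathrm{acc}}$ is first reached, at most $\ell$ of them. Both remaining suffixes are nonempty since $|u|,|v|>4K$, so one transition of type 3 leads to $s'$. This is at most $i+\ell+1\le3K+1$ transitions.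

So $R_{s,s'}$ is the union over the finitely many ways to run through states and types with at most $4K+1$ transitions. The labels of one transition form a finite set or $\Sigma^+\times\Sigma^+$, so $R_{s,s'}$ is a finite union of products of regular sets. For regular $X\subseteq\Sigma^+$ the set $\mathrm{cod}(X)$ is regular. By (1), $L^*$ is recognizable, and $L^*=\bigcup_{n\le4K+1}L^n$ (elements of $B\times\Sigma^*$ are in $L^1$, and $1\in L^0$).

**Step 5: if $\Phi$ is avoidable, the cone survives.** Prefixes of $\Phi$-free pairs are $\Phi$-free, and there are finitely many pairs of each length, so by König's lemma there is a $\Phi$-free pair $(u,v)$ of right-infinite words. Let $u_t,v_t$ be the prefixes of length $t$. Suppose $L^*$ is recognizable.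

We first remove the coding. Let $\theta$ be the morphism $\sigma\mapsto\#^{s_0}\sigma\#^{r+1-s_0}$. For $x\in\Sigma^+$ we get $\theta(x)=\#^{s_0}\mathrm{cod}(x)\#^{r+1-s_0}$, which is not in $B$; by (1), $(\theta(x),y)\in L^*$ iff $(x,y)\in R_{s_0,s_0}$. All elements of $L$ have nonempty first component, so $(1,y)\in L^*$ iff $y=1$. Thus $R':=R_{s_0,s_0}\cup\{1\}=(\theta\times\mathrm{id})^{-1}(L^*)$ is recognizable, say $R'=h^{-1}(F')$.

Type 2 transitions with $|y|=1$ show $(u_t,v_t)\in R'$ for all $t\ge1$. Choose $1\le t<t'$ with $h(u_t,1)=h(u_{t'},1)$. Then $h(u_{t'},v_t)=h(u_t,v_t)\in F'$, so some path from $s_0$ to $s_0$ has label $(u_{t'},v_t)$.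

This path never visits $s_{\mathrm{acc}}$. Indeed it starts in $s_0\ne s_{\mathrm{acc}}$, and before a first visit only types 1 and 2 are used. The visit is made by a type 1 transition, since type 2 leads to $s_0$. That transition ends a run of type 1 transitions that began in $s_0$, at the start or after the last type 2 transition. The run reads $x\otimes y\in\Phi(\Sigma\times\Sigma)^*$ for factors $x$ of $u$ and $y$ of $v$, and a prefix of it is in $\Phi$, contradicting $\Phi$-freeness. So only types 1 and 2 occur. Each consumes exactly one letter of the first component and at least one of the second, so $t\ge t'$: a contradiction. This proves Proposition 5. $\square$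

## 4. Quarter-plane tilings with a prescribed bottom row

**Definition (TP).** Given a finite set $T$, elements $\mathsf o,\mathsf b\in T$, and $H,V\subseteq T^2$ with $(\mathsf o,\mathsf b),(\mathsf b,\mathsf b)\in H$. A *solution* is a map $\tau:\mathbb N^2\to T$ with $\tau(0,0)=\mathsf o$, $\tau(p,0)=\mathsf b$ for $p\ge1$, and $(\tau(p,q),\tau(p+1,q))\in H$, $(\tau(p,q),\tau(p,q+1))\in V$ for all $p,q\ge0$.

For example, $T=\{\mathsf o,\mathsf b\}$, $H=T^2$, $V=\{(\mathsf o,\mathsf b),(\mathsf b,\mathsf b)\}$ has the solution with $\mathsf o$ at the origin and $\mathsf b$ elsewhere; with $V=\emptyset$ there is none.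

**Lemma 6.** From a Turing machine $M$ one computes an instance of TP that has a solution iff $M$ does not halt on the blank tape.

*Proof.* Let $M$ be deterministic with a right-infinite tape and $\delta$ total on non-halting states; a left move on cell $0$ leaves the head in place. Let $\Gamma\ni\sqcup$ be the tape alphabet, $s_0$ the initial state, $\Delta=\Gamma\cup(\text{states}\times\Gamma)$ the cell contents, and $c_q:\mathbb N\to\Delta$ the configuration at time $q$, with $c_q(-1):=\;\vdash$. A tile will be a window of three neighboring cells: $T=\{\mathsf o,\mathsf b\}\cup(\Delta\cup\{\vdash\})\times\Delta\times\Delta$. The next content of the middle cell is given by a partial map $f(l,m,r)$.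

* If $m=(s,g)$: undefined if $s$ is halting. Otherwise let $\delta(s,g)=(s',g',\mathrm{dir})$. Put $f=(s',g')$ if $\mathrm{dir}=0$, or $\mathrm{dir}=-1$ and $l=\;\vdash$; otherwise $f=g'$.
* If $m=g\in\Gamma$: $f=(s',g)$ if $l=(s,h)$ with $s$ non-halting and $\delta(s,h)=(s',h',+1)$. Otherwise $f=(s',g)$ if $r=(s,h)$ with $s$ non-halting and $\delta(s,h)=(s',h',-1)$. Otherwise $f=g$.

Let $H=\{(\mathsf o,\mathsf b),(\mathsf b,\mathsf b)\}\cup\{((l,m,r),(m,r,r'))\}$. Let $V$ consist of $(\mathsf o,(\vdash,(s_0,\sqcup),\sqcup))$, of $(\mathsf b,(l,\sqcup,\sqcup))$ for $l\in\{\sqcup,(s_0,\sqcup)\}$, and of all $((l,m,r),(l',f(l,m,r),r'))$ with $f$ defined and $l=\;\vdash\,\Leftrightarrow\,l'=\;\vdash$.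

Suppose $M$ does not halt. Put $\mathsf o,\mathsf b,\mathsf b,\dots$ in row $0$ and the triples $(c_{q-1}(p-1),c_{q-1}(p),c_{q-1}(p+1))$ in row $q\ge1$. Neighboring triples overlap as $H$ requires. From row $0$ to row $1$: column $0$ has $(\vdash,(s_0,\sqcup),\sqcup)$, column $1$ has $((s_0,\sqcup),\sqcup,\sqcup)$, and the later ones $(\sqcup,\sqcup,\sqcup)$. From row $q\ge1$ on, $f$ computes $c_q(p)$ from the triple of $c_{q-1}$ at $p$, and the left component is $\vdash$ exactly in column $0$. So this is a solution.

Conversely, let $\tau$ be a solution. All second components of $V$ are triples, so all rows $q\ge1$ consist of triples. Row $1$ has $(\vdash,(s_0,\sqcup),\sqcup)$ in column $0$. In column $p\ge1$ it has $(l,\sqcup,\sqcup)$, where by $H$ the entry $l$ is the middle component of column $p-1$. So row $1$ consists of the triples of $c_0$. Suppose row $q\ge1$ consists of the triples of $c_{q-1}$. By $V$, $f$ is defined on all of them, so $c_{q-1}$ is not halting, and the middle component of $\tau(p,q+1)$ is $c_q(p)$. The left component of $\tau(0,q+1)$ is $\vdash$, and by $H$ the other left and right components of row $q+1$ are middle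 components of the neighbors. So row $q+1$ consists of the triples of $c_q$. By induction no $c_q$ is halting. $\square$

What remains is the bridge between tilings and avoidability.

**Proposition 7.** From an instance $(T,\mathsf o,\mathsf b,H,V)$ of TP one computes $\Sigma$ and a regular $\Phi\subseteq(\Sigma\times\Sigma)^+$ such that $\Phi$ is avoidable iff the instance has a solution.

The proof fills Sections 5–10.

## 5. Antidiagonals of a tiling on a ternary odometer

Think of $\Phi$ as the set of faults found by a finite-memory *checker* that reads $u$ from some position $A$ and $v$ from some position $B$ in parallel. We control the checker but not $(A,B)$: it is started at every pair of positions.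

A sensible first attempt writes the rows of the tiling (cut to a common length) one after another as blocks, with a mark from a finite set on each block, and lets the checker compare block $q$ of $u$ with block $q'$ of $v$ whenever the marks say "consecutive". It breaks as follows. By pigeonhole the marks repeat, say they are $q\bmod3$. The decision to compare depends only on marks, so block $q$ is compared not only with block $q+1$ but also with blocks $q+4,q+7,\dots$. For the tiles of Lemma 6, a row determines the middle components of the next row, through $f$. So blocks $q+1$ and $q+4$ would have equal middle components: only computations that repeat with period $3$ in time could be written. Finite marks do not tell "exactly one row further" from "four rows further". What we need is a layout in which this information shows up while the two words are read.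

The layout uses the ternary odometer. First we change coordinates. For a map $\tau$ put
$$x_{k,i}=\tau(i,k-i-1)\quad(0\le i<k),\qquad\text{so}\quad\tau(p,q)=x_{p+q+1,p}.\tag{2}$$
Antidiagonal $k$ is the list $x_{k,0},\dots,x_{k,k-1}$, and its last entry $x_{k,k-1}=\tau(k-1,0)$ is on the bottom row. The tiling conditions become
$$(x_{k,i},x_{k+1,i})\in V\ (0\le i<k),\qquad(x_{k,i-1},x_{k+1,i})\in H\ (1\le i\le k).\tag{3}$$
Both relate antidiagonal $k$ to antidiagonal $k+1$. For $i=k$ the $H$-condition concerns two neighboring cells of the bottom row and is automatic from $(\mathsf o,\mathsf b),(\mathsf b,\mathsf b)\in H$.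

At index $n$ of our ideal word we store $x_{k,i}$, where $i<k$ are the two lowest positions at which $n$ has a nonzero ternary digit. So after an index $N$ of valuation $k$, antidiagonal $k$ is found at the offsets $3^0,3^1,\dots,3^{k-1}$. If one track is at valuation $d$ and the other at valuation $d+1$, the cells to be compared by (3) arrive at the same moments. And whether the other valuation is $d+1$ rather than, say, $d+4$ can be seen from the carries of the odometer. Since the alphabet is finite, positions are named only by residues.

**Labels.** Let $\Lambda(0)=0$ and, for $i\ge1$, $\Lambda(i)\in\{1,2,3\}$ with $\Lambda(i)\equiv i\pmod3$. Let $\mathsf s:0\mapsto1\mapsto2\mapsto3\mapsto1$, so $\Lambda(i+1)=\mathsf s(\Lambda(i))$. For every $\lambda$ the values $\lambda,\mathsf s(\lambda),\mathsf s\mathsf s(\lambda)$ are distinct (they are $0,1,2$ or $1,2,3$ or $2,3,1$ or $3,1,2$).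

**Alphabet.** A *skeleton* is $g=(\lambda,e,\kappa,\beta)\in\{0,1,2,3\}\times\{1,2\}\times\{1,2,3\}\times\{0,1\}$; $\lambda$ is the *label*, $e$ the *digit*. $\Sigma$ is the set of all $(g,x)$ with $g$ a skeleton and $x\in T$ (the *data*) such that
$$\beta=1\ \Longrightarrow\ \bigl(\kappa=\mathsf s(\lambda)\ \text{ and }\ x=\mathsf o\text{ if }\lambda=0,\ x=\mathsf b\text{ if }\lambda\ne0\bigr).\tag{4}$$
There is no restriction if $\beta=0$. Two letters *agree* if they have the same skeleton, otherwise they *disagree*. We write $\lambda(\sigma),e(\sigma),\kappa(\sigma),\beta(\sigma)$ for the entries of the skeleton of a letter $\sigma$.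

**Ideal letters.** Let $\tau$ be a solution and let $n\in\mathbb N$ have at least two nonzero ternary digits, the two lowest at positions $i<k$, with digit $e$ at position $i$ (so $i=v_3(n)$). Put
$$z_n=\bigl((\Lambda(i),e,\Lambda(k),[k=i+1]),\ \tau(i,k-i-1)\bigr).$$
If $k=i+1$, then $\Lambda(k)=\mathsf s(\Lambda(i))$ and the data is $\tau(i,0)$, which is $\mathsf o$ if $i=0$ and $\mathsf b$ otherwise. So $z_n\in\Sigma$. The entry $\beta$ tells whether the next digit is nonzero.

Here are the letters for $n=30,\dots,45$.

| $n$ | ternary | skeleton | data |
|---|---|---|---|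
| 30 | 1010 | $(1,1,3,0)$ | $\tau(1,1)$ |
| 31, 32 | 1011, 1012 | $(0,1,1,1),(0,2,1,1)$ | $\tau(0,0)$ |
| 33 | 1020 | $(1,2,3,0)$ | $\tau(1,1)$ |
| 34, 35 | 1021, 1022 | $(0,1,1,1),(0,2,1,1)$ | $\tau(0,0)$ |
| 36 | 1100 | $(2,1,3,1)$ | $\tau(2,0)$ |
| 37, 38 | 1101, 1102 | $(0,1,2,0),(0,2,2,0)$ | $\tau(0,1)$ |
| 39 | 1110 | $(1,1,2,1)$ | $\tau(1,0)$ |
| 40, 41 | 1111, 1112 | $(0,1,1,1),(0,2,1,1)$ | $\tau(0,0)$ |
| 42 | 1120 | $(1,2,2,1)$ | $\tau(1,0)$ |
| 43, 44 | 1121, 1122 | $(0,1,1,1),(0,2,1,1)$ | $\tau(0,0)$ |
| 45 | 1200 | $(2,2,3,1)$ | $\tau(2,0)$ |

**Local conditions** on consecutive letters $\sigma\sigma'$: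

* (L1) if $\lambda(\sigma)=0$, $e(\sigma)=1$, then the skeleton of $\sigma'$ is that of $\sigma$ with digit $2$;
* (L2) if $\lambda(\sigma)=0$, $e(\sigma)=2$, then $\lambda(\sigma')\ne0$;
* (L3) if $\lambda(\sigma)\ne0$, then $\lambda(\sigma')=0$, $e(\sigma')=1$, $\kappa(\sigma')=\lambda(\sigma)$.

Ideal letters $z_nz_{n+1}$ satisfy them. If $n\equiv1\pmod 3$, then $n+1$ has digit $2$ at position $0$ and the same higher digits: (L1). If $n\equiv2$, then $3\mid n+1$, so the label of $z_{n+1}$ is not $0$: (L2). If $3\mid n$, then $n+1$ has digit $1$ at position $0$ and its next nonzero position is $v_3(n)$: (L3).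

## 6. A finite-memory checker that watches carries

Before the rules, here is what they watch on the ideal word. Let the two tracks start at indices $n_1,n_2$ of different valuations and let $d$ be the smaller one, so $v_3(n_1-n_2)=d$. At the times $t=0,3^d,2\cdot3^d,\dots$ (the *boundaries*) both indices have valuation $\ge d$. The digit at position $d$ runs cyclically through $0,1,2$ on each track, and the tracks are out of phase. Call a track *low* at a boundary if its valuation is exactly $d$ and *high* if it is larger. Then each track runs high, low with digit 1, low with digit 2, high, and so on, and the two tracks are never both high. When a low track with digit $2$ moves on, a carry goes into position $d+1$. The bit $\beta$ of the low letter tells whether the digit at $d+1$ is zero. If it is, the next valuation is exactly $d+1$. If not, the last high letter of this track, kept in memory as $X$, tells that digit and whether the digit at $d+2$ is zero; so a carry through $d+1$ is also predicted. A longer carry is left unpredicted; there the checker is allowed to have no opinion.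

The checker reads letter pairs $(\sigma_t,\rho_t)$, $t=0,1,2,\dots$ (track 1: $\sigma$, track 2: $\rho$). It has modes INIT, RECORD, WAIT and the absorbing modes FAULT and STOP. Certain pairs read become *boundary pairs*. A letter *matches* a prediction if its skeleton has the predicted entries; "free" entries (written $*$) are arbitrary. The memory holds:

* a base label $m$;
* for each track the skeleton $y$ of the current boundary letter, its status *low* or *high*, and, if high, a class $\theta\in\{1,2^+,?\}$;
* for each track the skeleton $X$ of the most recent boundary letter with status high: initially $X$ is undefined; whenever a track receives status high for the current boundary pair, its $X$ is set to its $y$; otherwise $X$ is unchanged;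
* in RECORD: the skeletons and low data of the last record pairs as needed below, and whether this is the first RECORD phase.

The intended meaning is: low is valuation exactly $d$, high is valuation $>d$; $\theta=1$ means valuation $d+1$, $\theta=2^+$ means valuation $\ge d+2$, $\theta={?}$ means no information; $m=\Lambda(d)$.

**INIT.** Pair $0$ becomes the first boundary pair. If its labels are equal: STOP. If exactly one label is $0$: that track is low, the other high with $\theta={?}$, $m:=0$; go to WAIT. If the labels are unequal and both nonzero: go to RECORD (the *first* RECORD phase; statuses and $m$ are not yet set).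

**RECORD** (after a boundary pair with unequal labels $(\alpha_1,\alpha_2)$). The first pair read must be a record pair with skeletons $(0,1,\alpha_1,*)$, $(0,1,\alpha_2,*)$, not both with $\beta=1$; otherwise FAULT. Afterwards agreeing pairs are ignored, and a disagreeing pair must be the next record pair:

* if the last record pair has digit $1$: the same two skeletons with digit $2$;
* if it has digit $2$, label $\lambda$ and both $\beta=0$: skeletons $(\mathsf s(\lambda),1,\alpha_1,*)$, $(\mathsf s(\lambda),1,\alpha_2,*)$, not both with $\beta=1$.

Otherwise FAULT. The phase ends upon reading a record pair with digit $2$ and exactly one $\beta=1$, say on track $h$. In the first RECORD phase, track $h$ becomes low, the other track high with $\theta={?}$, and $m:=\alpha_h$. In later RECORD phases: FAULT unless track $h$ has status low. Then go to WAIT.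

**Tile check** (not in the first RECORD phase). If the current boundary pair has a low track and a high track with $\theta=1$, then at each record pair with digit $1$, with data $x^{lo},x^{hi}$ on these tracks: FAULT unless $(x^{lo},x^{hi})\in V$ and, if it is not the first record pair of the phase, $(x^{lo}_{prev},x^{hi})\in H$. Here $x^{lo}_{prev}$ is the low data at the previous digit-1 record pair of the phase.

**WAIT.** On entering WAIT, each track gets a *prediction* for its next boundary letter, from its current $y=(\lambda,e,\kappa,\beta)$:

* (P1) $y$ high: low, $(m,1,\lambda,\beta')$ with $\beta'=1$ if $\theta=1$, $\beta'=0$ if $\theta=2^+$, $\beta'$ free if $\theta={?}$.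
* (P2) $y$ low, $e=1$: low, $(m,2,\kappa,\beta)$.
* (P3) $y$ low, $e=2$, $\beta=0$: high, $\theta=1$, $(\mathsf s(m),1,\kappa,*)$.
* (P4) $y$ low, $e=2$, $\beta=1$. If $X$ is undefined: UNKNOWN, high, $\theta={?}$. If $X=(\lambda_X,e_X,\kappa_X,\beta_X)$: for $e_X=1$: high, $\theta=1$, $(\lambda_X,2,\kappa_X,\beta_X)$; for $e_X=2,\beta_X=0$: high, $\theta=2^+$, $(\mathsf s\mathsf s(m),1,\kappa_X,*)$; for $e_X=2,\beta_X=1$: UNKNOWN, high, $\theta=2^+$.

If both tracks are predicted high (UNKNOWN included): STOP. Otherwise read on, ignoring agreeing pairs. At the first disagreeing pair: if no track is UNKNOWN, both letters must match their predictions, otherwise FAULT. If one track is UNKNOWN: if the two labels are equal, STOP; otherwise the letter of the other track must match its prediction, else FAULT. If there is no FAULT or STOP, this pair becomes the new boundary pair with the predicted statuses and classes. If $m\ne0$ and its labels are unequal, go to RECORD; otherwise enter WAIT anew.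

**A run by hand.** Read $(z_{30+t},z_{36+t})$ from the table; $d=1$.

* $t=0$: labels $1$ and $2$, so RECORD (first phase), $\alpha_1=1,\alpha_2=2$.
* $t=1,2$: record pairs $(0,1,1,1),(0,1,2,0)$ and $(0,2,1,1),(0,2,2,0)$. The phase ends with $h=1$: track 1 low, track 2 high with $\theta={?}$, $m=1$. On track 2, $X=(2,1,3,1)$.
* $t=3$: predictions (P2) $(1,2,3,0)$ and (P1) $(1,1,2,*)$; the letters $z_{33},z_{39}$ match. Labels are equal: WAIT.
* $t=4,5$: the pairs agree.
* $t=6$: predictions (P3) $(2,1,3,*)$, high, $\theta=1$, and (P2) $(1,2,2,1)$; $z_{36},z_{42}$ match. Labels $2,1$: RECORD.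
* $t=7$: record pair $z_{37},z_{43}$, low track 2 with data $\tau(0,0)$, high track 1 with data $\tau(0,1)$, $\theta=1$. The tile check asks $(\tau(0,0),\tau(0,1))\in V$.
* $t=8$: the phase ends with $h=2$, which is low.
* $t=9$: predictions (P1) with $\theta=1$: $(1,1,2,1)$; (P4) with $X=(2,1,3,1)$: $(2,2,3,1)$. The letters $z_{39},z_{45}$ match.

**The set $\Phi$.** The memory is finite, so
$$\Phi:=\{x\otimes y:\text{the checker is in FAULT after reading }x\otimes y\}\cup\{x\otimes y:|x|=|y|=2,\ x\text{ or }y\text{ violates (L1)–(L3)}\}$$
is effectively regular, and $\Phi\subseteq(\Sigma\times\Sigma)^+$ since the checker starts in INIT. All rules are symmetric in the two tracks.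

## 7. Ideal words of a solution are $\Phi$-free

**Lemma 8.** If the instance has a solution, then $\Phi$ is avoidable.

*Proof.* Let $\tau$ be a solution and $Z_K=z_{3^K+1}z_{3^K+2}\cdots z_{2\cdot3^K-1}$. All these indices have digit $1$ at position $K$ and another nonzero digit below, so the letters exist. We show that $(Z_K,Z_K)$ is $\Phi$-free. Its length is $3^K-1$, so $\Phi$ is then avoidable. The local conditions hold by Section 5. Let the checker read $(z_{n_1+t},z_{n_2+t})$, $t=0,1,\dots$, up to some length. If the labels at $t=0$ are equal it stops at once. Otherwise $v_3(n_1)\ne v_3(n_2)$; put $d=\min(v_3(n_1),v_3(n_2))$, so $v_3(n_1-n_2)=d$. In this proof "low" and "high" are *true* if they mean valuation exactly $d$, resp. $>d$; classes are true if they mean what Section 6 says.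

For $c\ge0$ put $N_1=n_1+c3^d$, $N_2=n_2+c3^d$. Both have valuation $\ge d$; as $v_3(N_1-N_2)=d$, at least one has valuation exactly $d$, and if both do, their digits at position $d$ differ. Consider the statement

**I($c$):** the boundary pairs so far are exactly the pairs at $t=c'3^d$, $0\le c'\le c$, no FAULT has occurred, statuses and classes at these pairs are true and $m=\Lambda(d)$ (for $c=0$, $d\ge1$ these are not yet set); and if the labels at $t=c3^d$ are equal, then $v_3(N_1)=v_3(N_2)=d$.

I($0$) holds: pair $0$ is a boundary pair with unequal labels; if $d=0$, exactly one label is $0$, so INIT sets low, high and $m=0$ correctly; if $d\ge1$, both labels are nonzero and the first RECORD phase begins. We assume I($c$), follow the reading, and show that a STOP, the end of the reading, or I($c+1$) comes next.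

**Step 1: the letters between two boundaries.** The purpose is to know what is read in the block of offsets $0<t'<3^d$. If $t'$ has at least two nonzero digits, the two lowest nonzero digits of $N_1+t'$ and of $N_2+t'$ are those of $t'$, so $z_{N_1+t'}=z_{N_2+t'}$. If $t'=e3^i$, then for $N\in\{N_1,N_2\}$
$$z_{N+t'}=\bigl((\Lambda(i),e,\lambda(z_N),[v_3(N)=i+1]),\ \tau(i,v_3(N)-i-1)\bigr).\tag{5}$$

**Step 2: the block is read without FAULT.** If $d=0$ the block is empty and the checker is in WAIT, since $m=0$. Let $d\ge1$.

Suppose the labels of $z_{N_1},z_{N_2}$ are unequal. Then exactly one of $N_1,N_2$ has valuation $d$, and the checker is in RECORD. By (5) the pairs at $t'=e3^i$ disagree, because their $\kappa$ differ, and they occur in the order $1,2,3,2\cdot3,9,\dots$; all others agree. On the valuation-$d$ side $\beta=1$ exactly for $i=d-1$; on the other side always $\beta=0$, since $i+1\le d$. So these are the record pairs demanded, and RECORD ends after $t'=2\cdot3^{d-1}$ with $h$ the valuation-$d$ track. The first time this sets statuses truly and $m=\alpha_h=\Lambda(d)$; later it passes the test that track $h$ is low. The remaining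 pairs of the block agree. If the tile check applies, the valuations are $d$ and $d+1$, and by (5) at the record pair with offset $3^i$ we have $x^{lo}=\tau(i,d-i-1)$, $x^{hi}=\tau(i,d-i)$ and $x^{lo}_{prev}=\tau(i-1,d-i)$. So the check succeeds.

Suppose the labels are equal. Then $c\ge1$, the checker is in WAIT, and by I($c$) both valuations are $d$. By (5) all pairs in the block agree.

In every case the checker is in WAIT at the end of the block (unless it stopped on entering WAIT), and all pairs read in this WAIT phase agreed.

**Step 3: predictions are true.** The purpose is to see that each rule (P1)–(P4) describes $N'=N+3^d$ for $N\in\{N_1,N_2\}$.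

* If $v_3(N)>d$, then $N'$ has digit $1$ at position $d$ and second-lowest nonzero position $v_3(N)$, with $\beta=[v_3(N)=d+1]$: (P1).
* If $v_3(N)=d$ with digit $1$, only this digit changes, to $2$: (P2).
* If $v_3(N)=d$, digit $2$, $\beta=0$: digit $d+1$ of $N$ is $0$, so $N'$ has valuation $d+1$, digit $1$ there, and the old second-lowest nonzero position: (P3).
* If $v_3(N)=d$, digit $2$, $\beta=1$: digit $d+1$ of $N$ is nonzero. So $X_0=N-2\cdot3^d$ has valuation $d+1$, and $N'=X_0+3^{d+1}$. If $c\ge2$, the boundary letter at $c-2$ on this track was $z_{X_0}$, high, and those at $c-1$ and $c$ were low, so $X$ is the skeleton of $z_{X_0}$. If $c<2$, the boundary letters so far on this track had digit $1$ or $2$ at position $d$, so all were low and $X$ is undefined. If $e_X=1$, $N'$ differs from $X_0$ only in digit $d+1$, now $2$; its valuation is $d+1$. If $e_X=2$, $\beta_X=0$, digit $d+2$ of $X_0$ is $0$, so $N'$ has valuation $d+2$, digit $1$ there and the old second-lowest nonzero position of $X_0$. If $e_X=2$, $\beta_X=1$, the carry passes position $d+1$ and the valuation of $N'$ is $\ge d+2$. If $X$ is undefined, the valuation of $N'$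 is $\ge d+1$. So (P4) is true.

Thus predicted skeletons, statuses and classes are true for the pair at $t=(c+1)3^d$. In particular not both tracks are predicted high.

**Step 4: the next boundary is recognized.** Suppose no track is UNKNOWN. The pair at $t=(c+1)3^d$ disagrees: if both are low, the digits differ; if one is low and one high, the labels are $\Lambda(d)$ and one of $\Lambda(d+1),\Lambda(d+2)$ (a high prediction that is not UNKNOWN gives valuation $d+1$ or $d+2$). So it is the first disagreeing pair of this WAIT phase, it matches, and it becomes the next boundary pair. If its labels are equal, both tracks are low. So I($c+1$) holds.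

Suppose one track is UNKNOWN. The other is predicted low. If the pair at $t=(c+1)3^d$ disagrees, it is the first disagreeing pair. With equal labels the checker stops; with unequal labels the other letter matches, and I($c+1$) holds. If the pair agrees, both labels are $\Lambda(d)$; the UNKNOWN position has valuation $>d$, hence a nonzero label, so $d\ge1$. Among the following $3^d-1$ pairs, those at offsets with at least two nonzero digits agree. By (5), those at $e3^i$ have equal labels $\Lambda(i)$, and at $3^{d-1}$ the pair disagrees ($\beta=1$ on the valuation-$d$ side, $0$ on the other). So the first disagreeing pair has equal labels, and the checker stops.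

Hence no FAULT ever occurs. $\square$

## 8. The odometer structure forced by $\Phi$-freeness

From now on let $\Phi$ be avoidable. We must build a solution. Take $\Phi$-free pairs of length $2K$ and index their letters by $-K,\dots,K-1$. Restricting to smaller windows keeps $\Phi$-freeness and there are finitely many pairs for each window, so by König's lemma there is a pair $(u,v)\in\Sigma^{\mathbb Z}\times\Sigma^{\mathbb Z}$ all of whose windows are $\Phi$-free. Any two finite factors lie in a common window, so $(u,v)$ is $\Phi$-free. Therefore:

* $u$ and $v$ satisfy (L1)–(L3) everywhere;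
* for all positions $A,B$ the checker reading $(u_{A+t},v_{B+t})_{t\ge0}$, the *run from $(A,B)$*, never signals FAULT.

As $\Phi$ is symmetric in the tracks, every statement below also holds with $u$ and $v$ exchanged.

We show that both words look like odometers, one digit position after another. For $w\in\{u,v\}$ consider:

**C($k$):** there is an arithmetic progression $\mathcal P_k=\mathcal P_k(w)=r_w+3^{k+1}\mathbb Z$ such that $\lambda(w_P)\ne0$ for all $P\in\mathcal P_k$; and for $P\in\mathcal P_k$ and $0<t<3^{k+1}$ with lowest nonzero digit $e$ at position $i$:

* if $t$ has another nonzero digit, the next one at position $j$, then $w_{P+t}$ has skeleton $(\Lambda(i),e,\Lambda(j),[j=i+1])$;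
* if $t=e3^i$, it has skeleton $(\Lambda(i),e,\lambda(w_P),\beta)$ with $\beta=0$ if $i<k$, and for $i=k$ the same $\beta=:\varepsilon_k(P)$ for $e=1$ and $e=2$.

In the table of Section 5, $P=36$ has the form required for $k=1$: offsets $1,2$ carry $(0,e,2,0)$, offsets $3,6$ carry $(1,e,2,1)$, so $\varepsilon_1(36)=1$, and offsets $4,5,7,8$ carry $(0,e,1,1)$.

Given C($k$), the *level* of a position $n$ is $v_3(n-r_w)$ if this is $\le k$, and "$>k$" if $n\in\mathcal P_k$. Writing $n=P+t$ with $P\in\mathcal P_k$ and $0\le t<3^{k+1}$, C($k$) says: a position of level $\ell\le k$ has label $\Lambda(\ell)$, and its digit $e(w_n)$ is the digit of $n-r_w$ at position $\ell$. Positions of level $>0$ have nonzero labels.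

**Lemma 9.** If $\varepsilon_k(P)=1$, then $\lambda(w_P)=\Lambda(k+1)$.

*Proof.* The letter $w_{P+3^k}$ has label $\Lambda(k)$ and $\beta=1$, so by C($k$) and (4), $\lambda(w_P)=\kappa(w_{P+3^k})=\mathsf s(\Lambda(k))=\Lambda(k+1)$. $\square$

**Lemma 10.** Assume C($k$). Let $d\le k$, let $Y$ have level $\ge d$ and let $0<t<3^d$. If $t$ has at least two nonzero digits, the skeleton of $w_{Y+t}$ depends only on $t$. If $t=e3^i$, it is $(\Lambda(i),e,\lambda(w_Y),[\mathrm{level}(Y)=i+1])$.

*Proof.* Write $Y=P+t_0$ with $P\in\mathcal P_k$, $0\le t_0<3^{k+1}$; then $3^d\mid t_0$. So $t_0+t<3^{k+1}$ has the digits of $t$ below position $d$ and those of $t_0$ from $d$ on. If $t$ has two nonzero digits, the two lowest nonzero digits of $t_0+t$ are those of $t$; apply C($k$). Let $t=e3^i$. If $t_0\ne0$, the second-lowest nonzero position of $t_0+t$ is $j:=v_3(t_0)=\mathrm{level}(Y)$, and $\Lambda(j)=\lambda(w_Y)$; apply C($k$). If $t_0=0$, then $Y=P\in\mathcal P_k$ and $i<d\le k$, so C($k$) gives $(\Lambda(i),e,\lambda(w_P),0)$; and $[\mathrm{level}(Y)=i+1]=0$, as the level is $>k\ge i+1$. $\square$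

**Lemma 11.** Assume C($k$), $d\le k$, $Y$ of level $>d$, $e\in\{1,2\}$. Then $w_{Y+e3^d}$ has label $\Lambda(d)$, digit $e$ and $\kappa=\lambda(w_Y)$.

*Proof.* For $d<k$ this is Lemma 10 with $d+1$ in place of $d$. For $d=k$ we have $Y\in\mathcal P_k$, and it is part of C($k$). $\square$

**Lemma 12.** C($0$) holds with $\mathcal P_0=\{n:\lambda(w_n)\ne0\}$.

*Proof.* If $\lambda(w_P)\ne0$, then by (L3) $w_{P+1}$ has skeleton $(0,1,\lambda(w_P),\beta)$ for some $\beta$, by (L1) $w_{P+2}$ has skeleton $(0,2,\lambda(w_P),\beta)$, and by (L2) $\lambda(w_{P+3})\ne0$. So from any element of $\mathcal P_0$ the set continues to the right with gaps exactly $3$. By (L1) and (L2), among any three consecutive positions one has nonzero label, so $\mathcal P_0$ has elements arbitrarily far to the left. Hence $\mathcal P_0$ is a progression with difference $3$, and the skeletons are as required, with $\varepsilon_0(P)=\beta$. $\square$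

The next lemma is the tool for everything that follows: in a run that starts in the right way, the checker's view is true, so its predictions are binding.

**Lemma 13 (run lemma).** Assume C($k$) for $u$ and $v$, and let $0\le d\le k$. Let $A,B$ be positions with $\lambda(u_A)\ne\lambda(v_B)$, one of level exactly $d$, the other of level $>d$. Put $A_c=A+c3^d$, $B_c=B+c3^d$ and consider the run from $(A,B)$. Suppose that the first $c+1$ boundary pairs are $(A_0,B_0),\dots,(A_c,B_c)$, $c\ge0$. Then:

* (o) immediately before reading $(A_{c+1},B_{c+1})$ the checker is in WAIT with current boundary pair $(A_c,B_c)$; the statuses of $(A_0,B_0),\dots,(A_c,B_c)$ are true (low means level exactly $d$, high means level $>d$), $m=\Lambda(d)$, and the predicted statuses are true for $(A_{c+1},B_{c+1})$;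
* (i) if no track is UNKNOWN at that time, then $(A_{c+1},B_{c+1})$ is the next boundary pair and both letters match their predictions;
* (ii) if one track is UNKNOWN and $\lambda(u_{A_{c+1}})\ne\lambda(v_{B_{c+1}})$, then $(A_{c+1},B_{c+1})$ is the next boundary pair and the letter of the other track matches its prediction;
* (iii) if $d\ge1$ and the labels of $(A_c,B_c)$ differ, then a RECORD phase follows $(A_c,B_c)$, its digit-1 record pairs are at the offsets $3^i$, $0\le i<d$, and it is the first RECORD phase iff $c=0$.

*Proof.* The numbers $A-r_u$ and $B-r_v$ have valuations $\ge d$, one exactly $d$, one $>d$, so their difference has valuation $d$. Hence for each $c$ both $A_c,B_c$ have level $\ge d$, at least one has level exactly $d$, and if both do, their digits differ. Moreover, along either track with step $3^d$,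
$$\text{level}>d\ \to\ \text{level }d,\text{ digit }1\ \to\ \text{level }d,\text{ digit }2\ \to\ \text{level}>d.\tag{6}$$
We prove (o) and (iii) by induction on $c$, together with the claim

(7) every "high" prediction made from $(A_c,B_c)$ that is not UNKNOWN has label $\mathsf s(m)$ or $\mathsf s\mathsf s(m)$.

**Step 1: statuses at $(A_c,B_c)$.** For $c\ge1$ they are the statuses predicted from $(A_{c-1},B_{c-1})$, true by (o) for $c-1$, and $m=\Lambda(d)$. For $c=0$ and $d=0$: the level-$0$ letter has label $0$ and the other a nonzero label, so INIT sets statuses truly and $m=0$. For $c=0$, $d\ge1$: both labels are nonzero and unequal, and the first RECORD phase follows.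

**Step 2: the block behind $(A_c,B_c)$.** We must see that the checker reaches offset $3^d-1$ in WAIT, having met only agreeing pairs in that WAIT phase. For $d=0$ the block is empty and, as $m=0$, the checker is in WAIT. Let $d\ge1$.

Suppose the labels of $(A_c,B_c)$ differ. Then exactly one position has level $d$ (otherwise both labels are $\Lambda(d)$). The checker is in RECORD: for $c=0$ by INIT, for $c\ge1$ since $m=\Lambda(d)\ne0$. As INIT has started the first RECORD phase at $c=0$, the present one is the first iff $c=0$. With $\alpha_1,\alpha_2$ the two labels, Lemma 10 says that the pairs at offsets $e3^i$, $i<d$, have skeletons $(\Lambda(i),e,\alpha_1,\cdot)$, $(\Lambda(i),e,\alpha_2,\cdot)$. They disagree in $\kappa$, with $\beta=1$ only on the level-$d$ side and there only for $i=d-1$; all other pairs in the block agree. So they are record pairs of the form required. No FAULT occurs (the tile check is passed as well), so RECORD ends after offset $2\cdot3^{d-1}$ with $h$ the level-$d$ track. This gives (iii). If $c=0$, it sets the statuses truly and $m=\alpha_h=\Lambda(d)$. The checker enters WAIT, and the remaining pairs of the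 block agree, their offsets having at least two nonzero digits.

Suppose the labels are equal; then $c\ge1$ and the checker is in WAIT. By the truth of statuses not both tracks are high. Assume one is high; the other has label $\Lambda(d)=m$. The high letter was either accepted as UNKNOWN, and then its label differs from that of its partner; or it matched a high prediction, whose label is $\mathsf s(m)$ or $\mathsf s\mathsf s(m)$ by (7) for $c-1$, again different from $m$. Both contradict equality of labels. So both positions have level $d$, and by Lemma 10 all pairs of the block agree.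

**Step 3: predicted statuses.** Statuses are true, and digits of level-$d$ letters are the true digits. So by (6) the statuses predicted by (P1)–(P4) are true for $(A_{c+1},B_{c+1})$. In particular not both are high, so the checker does not STOP on entering WAIT. With Step 2 this proves (o).

**Step 4: claim (7).** It is clear for (P3) and for (P4) with $e_X=2$. Consider (P4) with $e_X=1$. Then $y$ is the skeleton of a letter of level $d$ with digit $2$ and $\beta=1$, and $X$ is defined. By (6), the previous letter of this track had level $d$, digit $1$, and the one before had level $>d$; since $X$ is defined and statuses are true, $c\ge2$ and $X$ is the skeleton of the letter at stage $c-2$. By Lemma 11, $\lambda_X=\kappa(y)$, and $\kappa(y)=\mathsf s(\lambda(y))=\mathsf s(\Lambda(d))=\mathsf s(m)$ because $\beta(y)=1$. This completes the induction.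

**Step 5: proof of (i).** If the pair at $(A_{c+1},B_{c+1})$ disagrees, it is the first disagreeing pair read in this WAIT phase. As there is no FAULT, both letters match, and it becomes the next boundary pair. Suppose it agrees. Then not both positions have level $d$, since the digits would differ. So one has level $d$, the other level $>d$, and both labels are $\Lambda(d)$. Positions of level $>0$ have nonzero labels, so $d\ge1$. By (o) and (7) the predictions are one low, one high, with labels $m$ and one of $\mathsf s(m),\mathsf s\mathsf s(m)$, hence with different labels. By Lemma 10, among the next $3^d-1$ pairs those at offsets with at least two nonzero digits agree; those at offsets $e3^i$ have equal labels $\Lambda(i)$; and at offset $3^{d-1}$ the entries $\beta$ differ. So the first disagreeing pair has equal labels and cannot match both predictions: FAULT, a contradiction.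

**Step 6: proof of (ii).** The pair at $(A_{c+1},B_{c+1})$ disagrees since its labels differ, so it is the first disagreeing pair of this WAIT phase. The labels are unequal and there is no FAULT; so the other letter matches and the pair becomes the next boundary pair. $\square$

How we use it: $(A_0,B_0)$ is always the first boundary pair; each application of (i) or (ii) supplies one more boundary pair for the next application. Since the memory then contains the actual skeletons, we can compute every prediction. Below, "at $c$: $u$ (P$x$)" names the prediction made from $(A_{c-1},B_{c-1})$ for the pair $(A_c,B_c)$.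

## 9. From position $k$ to position $k+1$: the pattern $0,1,1$

Assume C($k$) for $u$ and $v$. Write $\varepsilon=\varepsilon_k$, $P^+=P+3^{k+1}$, $P^{++}=P+2\cdot3^{k+1}$. The aim is that along $\mathcal P_k$ the bit $\varepsilon$ runs periodically through $0,1,1$; its zeros will be $\mathcal P_{k+1}$. Each lemma below is one run. We first need suitable partners for the runs: positions whose labels differ.

**Lemma 14 (E1).** There is $P\in\mathcal P_k(u)$ with $\lambda(u_P)\ne\Lambda(k)$.

*Proof.* For $k=0$ this is clear, as labels on $\mathcal P_0$ are nonzero. Let $k\ge1$ and suppose all these labels are $\Lambda(k)$. By Lemma 9, $\varepsilon(P)=0$ for all $P\in\mathcal P_k(u)$. Take $P\in\mathcal P_k(u)$, $Q\in\mathcal P_k(v)$ and run with $d=k-1$ from $A=P+2\cdot3^k$ (level $k$, skeleton $(\Lambda(k),2,\lambda(u_P),0)$) and $B=Q+3^{k-1}$ (level $k-1$, skeleton $(\Lambda(k-1),1,\lambda(v_Q),0)$). The labels differ, so Lemma 13 applies, with $m=\Lambda(k-1)$.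

* $c=0$: $u$ high with $X$ the skeleton of $u_A$; $v$ low with digit $1$.
* $c=1$: $u$ (P1), $v$ (P2). By C($k$), $u_{A_1}$ has digit $1$ and $\beta=1$, since the lowest nonzero positions of $2\cdot3^k+3^{k-1}$ are $k-1,k$; and $v_{B_1}$ has digit $2$, $\beta=0$.
* $c=2$: $u$ (P2), so $u_{A_2}$ has digit $2$, $\beta=1$; $v$ (P3), high.
* $c=3$: $u$ (P4) with $e_X=2,\beta_X=0$: predicted label $\mathsf s\mathsf s(\Lambda(k-1))=\Lambda(k+1)$; $v$ (P1).

No UNKNOWN occurs, so by (i) $\lambda(u_{A_3})=\Lambda(k+1)$. But $A_3=P+2\cdot3^k+3\cdot3^{k-1}=P^+\in\mathcal P_k(u)$ has label $\Lambda(k)\ne\Lambda(k+1)$, a contradiction. $\square$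

**Lemma 15 (a).** If $P\in\mathcal P_k(u)$ and $\varepsilon(P)=0$, then $u_{P^+}$ has skeleton $(\Lambda(k+1),1,\lambda(u_P),\cdot)$ and $\varepsilon(P^+)=1$.

*Proof.* By Lemma 14 for $v$ choose any $Q\in\mathcal P_k(v)$ with $\lambda(v_Q)\ne\Lambda(k)$. Run with $d=k$ from $A=P+2\cdot3^k$ (level $k$, skeleton $(\Lambda(k),2,\lambda(u_P),0)$) and $B=Q$ (level $>k$).

* $c=1$: $u$ (P3) predicts $(\Lambda(k+1),1,\lambda(u_P),*)$, high, $\theta=1$; $v$ (P1).
* $c=2$: $u$ (P1) with $\theta=1$ predicts $\beta=1$; $v$ (P2).

No UNKNOWN occurs. Since $A_1=P^+$ and $A_2=P^++3^k$, where $\beta(u_{A_2})=\varepsilon(P^+)$, (i) gives the claim. $\square$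

**Lemma 16 (E2).** There is $Q\in\mathcal P_k(v)$ with $\varepsilon(Q)=0$.

*Proof.* Suppose not; then by Lemma 9 $\lambda(v_Q)=\Lambda(k+1)$ for all $Q\in\mathcal P_k(v)$. By Lemma 14 choose $P'\in\mathcal P_k(u)$ with $\lambda(u_{P'})\ne\Lambda(k)$, and put $P=P'-3^{k+1}$. Let $Q\in\mathcal P_k(v)$ be arbitrary. Run with $d=k$ from $A=P+3^k$ (level $k$, digit $1$, label $\Lambda(k)$) and $B=Q$ (level $>k$, label $\Lambda(k+1)$).

* $c=0$: $u$ low; $v$ high with $X$ the skeleton of $v_Q$.
* $c=1$: $u$ (P2), $v$ (P1). By (i) this is a boundary pair. $u_{A_1}$ has digit $2$ and $\beta=\varepsilon(P)$; $v_{B_1}$ has digit $1$ and $\beta=\varepsilon(Q)=1$.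
* $c=2$: $v$ (P2): label $\Lambda(k)$, digit $2$, $\beta=1$. $u$: (P3) if $\varepsilon(P)=0$; otherwise (P4), UNKNOWN with $X$ undefined, as $u$ was low at $c=0$ and $c=1$. Here $A_2=P'$, so the labels $\lambda(u_{P'})\ne\Lambda(k)$ and $\lambda(v_{B_2})=\Lambda(k)$ differ. By (i) or (ii) this is a boundary pair; $u$ is high.
* $c=3$: $u$ (P1), and $u_{A_3}=u_{P'+3^k}$ has label $\Lambda(k)$, digit $1$. $v$: (P4) with $X$ the skeleton of $v_Q$; $B_3=Q^+$.

Look at the three cases of (P4). If $e_X=2,\beta_X=0$: by (i) $\lambda(v_{Q^+})=\mathsf s\mathsf s(\Lambda(k))=\Lambda(k+2)$, contradicting $\lambda(v_{Q^+})=\Lambda(k+1)$. If $e_X=2,\beta_X=1$: $v$ is UNKNOWN with $\theta=2^+$; the labels $\Lambda(k)$ and $\lambda(v_{Q^+})=\Lambda(k+1)$ differ, so by (ii) $(A_3,B_3)$ is a boundary pair. At $c=4$: $u$ (P2), and $v$ (P1) with $\theta=2^+$ predicts $\beta=0$ for $v_{Q^++3^k}$; by (i) $\varepsilon(Q^+)=0$, a contradiction. So $e_X=1$, and by (i) $v_{Q^+}$ has digit $2$.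

Thus $e(v_Q)=1$ and $e(v_{Q^+})=2$ for every $Q\in\mathcal P_k(v)$. Applying this to $Q^+$ gives $e(v_{Q^+})=1$, a contradiction. $\square$

**Lemma 17.** Let $P\in\mathcal P_k(u)$ with $\varepsilon(P)=1$.

(b) If $e(u_P)=1$, then the skeleton of $u_{P^+}$ is that of $u_P$ with digit $2$, and $\varepsilon(P^+)=1$.

(c) If $e(u_P)=2$, then $\varepsilon(P^+)=0$.

*Proof.* In both cases $\lambda(u_P)=\Lambda(k+1)$ by Lemma 9. By Lemma 16 choose $Q\in\mathcal P_k(v)$ with $\varepsilon(Q)=0$ and run with $d=k$ from $A=P$ (level $>k$) and $B=Q+3^k$ (level $k$, skeleton $(\Lambda(k),1,\lambda(v_Q),0)$). The labels differ.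

* $c=0$: $u$ high with $X$ the skeleton of $u_P$; $v$ low.
* $c=1$: $u$ (P1), with actual $\beta=\varepsilon(P)=1$; $v$ (P2), so digit $2$, $\beta=0$.
* $c=2$: $u$ (P2), so digit $2$, $\beta=1$; $v$ (P3), high.
* $c=3$: $A_3=P^+$; $u$ (P4) with $X$ the skeleton of $u_P$; $v$ (P1), and $v_{B_3}=v_{Q^++3^k}$ has label $\Lambda(k)$, digit $1$.
* $c=4$ (if $(A_3,B_3)$ is a boundary pair): $A_4=P^++3^k$; $u$ (P1), $v$ (P2), no UNKNOWN.

Up to $c=2$ no UNKNOWN occurs, so by (i) these are boundary pairs.

Case (b): at $c=3$, $u$ is predicted as $u_P$ with digit $2$, $\theta=1$; at $c=4$ the prediction is $\beta=1$. By (i) both claims follow. Case (c) with $\beta(u_P)=0$: at $c=3$ $u$ is predicted high with $\theta=2^+$, no UNKNOWN, so by (i) $(A_3,B_3)$ is a boundary pair, and by (i) at $c=4$ $\beta=0$, that is, $\varepsilon(P^+)=0$. Case (c) with $\beta(u_P)=1$: $u$ is UNKNOWN with $\theta=2^+$. If $\varepsilon(P^+)=1$, then by Lemma 9 $\lambda(u_{P^+})=\Lambda(k+1)\ne\Lambda(k)=\lambda(v_{B_3})$, so by (ii) the pair is a boundary pair. Then at $c=4$ (i) gives $\beta=0$, that is, $\varepsilon(P^+)=0$, a contradiction. $\square$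

**Lemma 18.** C($k$) for both words implies C($k+1$) for both words, with $\mathcal P_{k+1}=\{P\in\mathcal P_k:\varepsilon_k(P)=0\}$. Hence C($k$) and Lemmas 14–17 hold for all $k\ge0$ and both words.

*Proof.* Let $w\in\{u,v\}$; by symmetry (a), (b), (c) hold for $w$.

**Step 1: the zeros of $\varepsilon$ form a progression.** Let $\varepsilon(P)=1$. If $e(w_P)=2$, then $\varepsilon(P^+)=0$ by (c). If $e(w_P)=1$, then by (b) $w_{P^+}$ has digit $2$ and $\varepsilon(P^+)=1$, so $\varepsilon(P^{++})=0$ by (c). So a $1$ is followed by a $0$ within two steps, and zeros occur arbitrarily far to the left. Let $\varepsilon(P)=0$. By (a) $\varepsilon(P^+)=1$ and $w_{P^+}$ has digit $1$; by (b) $\varepsilon(P^{++})=1$ and $w_{P^{++}}$ has digit $2$; by (c) the next value is $0$. So from each zero on, $\varepsilon$ has the pattern $0,1,1,0,1,1,\dots$. Hence $\mathcal P_{k+1}$ is a progression with difference $3\cdot3^{k+1}=3^{k+2}$.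

**Step 2: the skeletons.** Let $P\in\mathcal P_{k+1}$. Then $\lambda(w_P)\ne0$, $\varepsilon(P)=0$ and $\varepsilon(P^+)=\varepsilon(P^{++})=1$. Let $0<t<3^{k+2}$, $t=c3^{k+1}+t'$ with $0\le t'<3^{k+1}$, $c\in\{0,1,2\}$.

* $t'=0$: then $c\in\{1,2\}$, and by (a), (b) $w_{P+c3^{k+1}}$ has skeleton $(\Lambda(k+1),c,\lambda(w_P),\beta)$ with the same $\beta$ for $c=1,2$.
* $t'$ has at least two nonzero digits: C($k$) at $P+c3^{k+1}\in\mathcal P_k$ gives the required skeleton.
* $t'=e3^i$, $i\le k$: by C($k$) the skeleton is $(\Lambda(i),e,\lambda(w_{P+c3^{k+1}}),\beta)$ with $\beta=0$ for $i<k$ and $\beta=\varepsilon(P+c3^{k+1})$ for $i=k$. If $c=0$: $\kappa=\lambda(w_P)$ and $\beta=0$ for all $i\le k$, as required for $t=e3^i$ with $i<k+1$. If $c\ge1$: $\kappa=\Lambda(k+1)$ by the first case, and $\beta=0$ for $i<k$, $\beta=1$ for $i=k$; that is, $\beta=[k+1=i+1]$, where $k+1$ is the next nonzero position of $t$.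

This is C($k+1$). With Lemma 12 the induction is complete. $\square$

## 10. Reading the tiling off the odometers

**Lemma 19.** If $\Phi$ is avoidable, then the instance has a solution.

*Proof.* **Step 1: choose the antidiagonals.** For $k\ge1$ choose by Lemma 14 positions $P_k\in\mathcal P_k(u)$, $Q_k\in\mathcal P_k(v)$ with labels $\ne\Lambda(k)$. For $0\le i<k$ let $a_k(i)$ be the data of $u$ at $P_k+3^k+3^i$ and $b_k(i)$ the data of $v$ at $Q_k+3^k+3^i$.

**Step 2: the tile check compares them.** We have $P_{k+1}\in\mathcal P_{k+1}(u)\subseteq\mathcal P_k(u)$ and $\varepsilon_k(P_{k+1})=0$ by Lemma 18. So we may take the run in the proof of Lemma 15 at stage $k\ge1$ with $P=P_{k+1}$ and $Q=Q_k$. Its boundary pair at $c=1$ is $(P_{k+1}+3^{k+1},\,Q_k+3^k)$. Here $u$ is high with $\theta=1$ and label $\Lambda(k+1)$, $v$ is low with label $\Lambda(k)$, and $m=\Lambda(k)\ne0$. The labels differ, so by Lemma 13(iii) with $d=k$, $c=1$, a RECORD phase that is not the first follows, with digit-1 record pairs at the offsets $3^i$, $0\le i<k$. The tile check applies; the low data at offset $3^i$ is $b_k(i)$ and the high data is $a_{k+1}(i)$. Since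 there is no FAULT,
$$(b_k(i),a_{k+1}(i))\in V\ (0\le i<k),\qquad(b_k(i-1),a_{k+1}(i))\in H\ (1\le i<k),$$
and symmetrically with $a,b$ exchanged.

**Step 3: alternate between the words.** Let $x_{k,i}=a_k(i)$ for even $k$ and $x_{k,i}=b_k(i)$ for odd $k$ ($0\le i<k$). Then
$$(x_{k,i},x_{k+1,i})\in V\ (0\le i<k),\qquad(x_{k,i-1},x_{k+1,i})\in H\ (1\le i<k).\tag{8}$$
By C($k$) the letter carrying $x_{k,k-1}$ stands at offset $3^k+3^{k-1}$, so it has label $\Lambda(k-1)$ and $\beta=1$. By (4), $x_{1,0}=\mathsf o$ and $x_{k,k-1}=\mathsf b$ for $k\ge2$.

**Step 4: the tiling.** As in (2), put $\tau(p,q)=x_{p+q+1,p}$. The bottom row is $\tau(p,0)=x_{p+1,p}$, that is $\mathsf o,\mathsf b,\mathsf b,\dots$. With $k=p+q+1$, the $V$-condition is $(x_{k,p},x_{k+1,p})\in V$, which holds by (8) as $p<k$. The $H$-condition is $(x_{k,p},x_{k+1,p+1})\in H$. If $q\ge1$, then $p+1<k$ and it holds by (8); if $q=0$, it holds because $(\mathsf o,\mathsf b),(\mathsf b,\mathsf b)\in H$. So $\tau$ is a solution. $\square$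

Lemmas 8 and 19 together prove Proposition 7.

## 11. Undecidability in $\mathbf{C4}$, $\Sigma^0_1$-completeness, and larger trace monoids

*Proof of Theorem 1.* Compose Lemma 6, Proposition 7, Proposition 5 and the coding of Lemma 4 into $\{a,c\}^*\times\{b,d\}^*$; all steps are effective, and Lemma 3 yields an automaton for $L_M$. Then $M$ halts on the blank tape iff the TP instance has no solution, iff $\Phi$ is not avoidable, iff $L_M^*$ is recognizable; and in this case $L_M^*=\bigcup_{n\le N}L_M^n$ for some $N$. As halting on the blank tape is undecidable, the star problem in $\mathbf{C4}$ is undecidable. Moreover, if $L_M^*=\bigcup_{n\le N}L_M^n$, then $L_M^*$ is recognizable, because products of recognizable sets are recognizable by $(K\times R)(K'\times R')=KK'\times RR'$. So $M$ halts iff $L_M$ has the finite power property, and the finite power problem is undecidable too. $\square$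

*Proof of Theorem 2(a).* Halting on the blank tape is $\Sigma^0_1$-complete, and by Theorem 1 the computable map $M\mapsto L_M$ reduces it to both sets; so both are $\Sigma^0_1$-hard. It remains to show that both are in $\Sigma^0_1$.

Let $L'=L\setminus\{1\}$. For any $R$ we claim: $R=L^*$ iff $R=\{1\}\cup L'R$. The set $L^*=L'^*$ satisfies the equation. Conversely, assume the equation. Then $1\in R$ and $L'R\subseteq R$ give $L'^n\subseteq R$ for all $n$ by induction, so $L^*\subseteq R$. And every $w\in R\setminus\{1\}$ is $lw'$ with $l\in L'$, $w'\in R$ and $|w'|<|w|$ (total length), so $w\in L^*$ by induction on length. Now recognizable sets in $\mathbf{C4}$ are effectively closed under Boolean operations and products, with decidable equality (Section 2). So one enumerates all automata for recognizable $R$ and tests the equation; this semi-decides whether $L^*$ is recognizable.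

For finite power, enumerate $n$ and test $\bigl(\bigcup_{j\le n}L^j\bigr)L\subseteq\bigcup_{j\le n}L^j$. If the test succeeds, all powers of $L$ lie in $\bigcup_{j\le n}L^j$ by induction; if $L^*=\bigcup_{j\le N}L^j$, the test succeeds for $n=N$. $\square$

*Proof of Theorem 2(b).* Let $A'=\{a,b,c,d\}$ be such letters. The submonoid of $\mathbb M(A,D)$ generated by $A'$ is $\mathbf{C4}$: the inclusion of letters defines a morphism $\mathbf{C4}=\mathbb M(A',D\cap(A'\times A'))\to\mathbb M(A,D)$, and it is injective because deleting the letters outside $A'$ defines a morphism back that is the identity on $A'$.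

Suppose a subset of $\mathbf{C4}$ is recognized in $\mathbf{C4}$ by $[Q,h,F]$. If $A\ne A'$, add a new zero to $Q$ and map all letters of $A\setminus A'$ to it. A zero commutes with everything, so all commutations are respected and we get a morphism of $\mathbb M(A,D)$ onto the enlarged monoid. With the same $F$ it recognizes the same set in $\mathbb M(A,D)$, since traces with a letter outside $A'$ go to the zero, which is not in $F$. Conversely, if a subset of $\mathbf{C4}$ is recognizable in $\mathbb M(A,D)$, restrict a recognizing morphism to $\mathbf{C4}$ (onto its image). So for $L\subseteq\mathbf{C4}$ an automaton over $\mathbf{C4}$ is effectively turned into one over $\mathbb M(A,D)$, and $L^*\subseteq\mathbf{C4}$ is recognizable in $\mathbf{C4}$ iff it is recognizable in $\mathbb M(A,D)$. Theorem 1 gives undecidability. $\square$
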